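\title{Obstructions to shellability, sequential Cohen--Macaulayness and partitionability do not coincide}

\begin{abstract}
An obstruction to a property of simplicial complexes is a complex that fails the property while all its proper induced subcomplexes have it. The obstructions to shellability, to sequential Cohen--Macaulayness and to partitionability coincide in dimensions at most two. We show that the three sets of obstructions are pairwise different in high dimensions. In every dimension $d\ge 17$ there is a partitionable complex that is not sequentially Cohen--Macaulay over any field although all its proper restrictions are shellable. For every prime $p$ and every $d\ge 12p+8$ there is a $d$-dimensional complex with shellable proper restrictions that is sequentially Cohen--Macaulay exactly in characteristics other than $p$. The examples are Alexander duals of two-dimensional complexes with complete $1$-skeleton and chordal vertex links.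
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Simplicial complexes are finite, contain the empty face, and need not be pure. A face $F$ has dimension $|F|-1$, a \emph{facet} is a maximal face, and a complex is \emph{pure} if all its facets have the same dimension. We write $\langle F_1,\dots,F_j\rangle$ for the complex generated by the sets $F_1,\dots,F_j$. The \emph{link} of a face $F$ of $\Delta$ is $\operatorname{lk}_\Delta F=\{G: G\cap F=\emptyset,\ G\cup F\in\Delta\}$. If $V$ is the vertex set of $\Delta$ and $W\subseteq V$, the \emph{restriction} of $\Delta$ to $W$ is $\Delta_W=\{F\in\Delta:F\subseteq W\}$; it is \emph{proper} if $W\ne V$. We compare three properties.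

\begin{itemize}
\item $\Delta$ is \emph{shellable}, in the nonpure sense of Bj\"orner and Wachs, if its facets can be ordered $F_1,\dots,F_t$ so that $\langle F_1,\dots,F_{j-1}\rangle\cap\langle F_j\rangle$ is pure of dimension $\dim F_j-1$ for every $j\ge2$.
\item A complex $\Gamma$ is \emph{Cohen--Macaulay} (CM) over a field $k$ if $\tilde H_j(\operatorname{lk}_\Gamma F;k)=0$ for all faces $F$, including $F=\emptyset$, and all $j<\dim\operatorname{lk}_\Gamma F$. The complex $\Delta$ is \emph{sequentially Cohen--Macaulay} (SCM) over $k$ if for every $i$ the pure $i$-skeleton $\Delta^{\langle i\rangle}$, the subcomplex generated by the $i$-dimensional faces, is CM over $k$.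
\item $\Delta$ is \emph{partitionable} if its set of faces is a disjoint union of intervals $[R_i,F_i]=\{G:R_i\subseteq G\subseteq F_i\}$, $i=1,\dots,t$, where $F_1,\dots,F_t$ are exactly the facets of $\Delta$.
\end{itemize}

A shellable complex is SCM over every field, and it is partitionable; we use both standard facts. The second is quick to see: if $R_j$ is the set of all $y\in F_j$ such that $F_j\setminus y$ lies in an earlier facet, then the faces of $F_j$ that lie in no earlier facet are exactly those containing $R_j$. So sequential Cohen--Macaulayness keeps the homological content of a shelling, and partitionability keeps the intervals and forgets their order. There is no implication in either direction between these two weaker properties.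

For a property $\mathcal P$, a complex is \emph{hereditary-$\mathcal P$} if all its restrictions, the complex itself included, satisfy $\mathcal P$. It is an \emph{obstruction to $\mathcal P$} if it fails $\mathcal P$ but every proper restriction satisfies $\mathcal P$; the set of obstructions is denoted $\operatorname{Ob}(\mathcal P)$. The two notions determine each other. A complex fails to be hereditary-$\mathcal P$ exactly when some restriction is an obstruction (take a minimal $W$ for which $\Delta_W$ fails $\mathcal P$), and the obstructions are exactly the complexes that are not hereditary-$\mathcal P$ although all their proper restrictions are.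

\begin{example}\label{ex:edges}
Let $\Delta=\langle ab,de\rangle$ consist of two disjoint edges; here and below we write small sets as words. It is pure, one-dimensional and disconnected, hence neither shellable nor SCM. It is not partitionable: it has seven faces, and of two disjoint intervals only one contains $\emptyset$, so they cover at most $4+2$ faces. Its proper restrictions, such as an edge followed by a point, are shellable. So $\Delta$ is an obstruction to all three properties.

Now let $\Delta'=\langle ab,bc,ca,de\rangle$. It is again neither shellable nor SCM, but the intervals $[\emptyset,de]$, $[a,ab]$, $[b,bc]$, $[c,ca]$ partition it. This difference between the properties disappears at the hereditary level, because the restriction of $\Delta'$ to $\{a,b,d,e\}$ is $\Delta$.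
\end{example}

The example suggests a guess: whenever a complex has one of the weaker properties without being shellable, some restriction exposes the defect. In low dimension the guess is right. It is known that the obstructions to shellability, to sequential Cohen--Macaulayness and to partitionability coincide in dimensions at most $2$, so that the three hereditary properties are equivalent for complexes of dimension at most $2$. The question posed in \cite{HPO} is whether the three sets of obstructions coincide in all dimensions; equivalently, whether the three hereditary properties are equivalent in all dimensions. The answer is no.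

\begin{theorem}\label{thm:A}
For every $d\ge17$ there is a pure $d$-dimensional complex $\Delta$ such that all proper restrictions of $\Delta$ are shellable, $\Delta$ is partitionable, and $\Delta$ is neither Cohen--Macaulay nor sequentially Cohen--Macaulay over any field. Thus $\Delta$ is hereditary-partitionable and, for every field $k$, it lies in $\operatorname{Ob}(\text{shellable})\cap\operatorname{Ob}(\mathrm{SCM}_k)$ but not in $\operatorname{Ob}(\text{partitionable})$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $p$ be a prime. For every $d\ge12p+8$ there is a pure $d$-dimensional complex $\Delta$, all of whose proper restrictions are shellable, such that $\Delta$ is SCM over a field $k$ if and only if $\operatorname{char}k\ne p$. This complex is not shellable. Thus, if $p\ne\operatorname{char}k$, then $\Delta$ is hereditary-SCM over $k$ and lies in $\operatorname{Ob}(\text{shellable})\setminus\operatorname{Ob}(\mathrm{SCM}_k)$.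
\end{theorem}

\begin{theorem}\label{thm:C}
For $p=2$, the complexes constructed in the proof of Theorem~\ref{thm:B} are also partitionable. Thus, if $\operatorname{char}k\ne2$, hereditary-partitionability together with hereditary-sequential Cohen--Macaulayness over $k$ does not imply shellability.
\end{theorem}

In each theorem the last sentence follows from the rest, because shellable proper restrictions are SCM and partitionable, and a complex that fails to be SCM over some field is not shellable. Taking $p=2$ or $p=3$ in Theorem~\ref{thm:B} gives the following summary.

\begin{corollary}\label{cor:summary}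
Let $k$ be a field. In every dimension $d\ge17$, the set $\operatorname{Ob}(\text{partitionable})$ differs from $\operatorname{Ob}(\text{shellable})$ and from $\operatorname{Ob}(\mathrm{SCM}_k)$. The sets $\operatorname{Ob}(\text{shellable})$ and $\operatorname{Ob}(\mathrm{SCM}_k)$ differ in every dimension $d\ge32$ if $\operatorname{char}k\ne2$, and in every dimension $d\ge44$ if $\operatorname{char}k=2$. The three hereditary properties are pairwise inequivalent. Moreover, hereditary-sequential Cohen--Macaulayness depends on the characteristic: the complexes of Theorem~\ref{thm:B} are obstructions to it exactly in characteristic $p$ and are hereditary-SCM in every other characteristic.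
\end{corollary}

We do not decide the dimensions $3\le d\le16$, nor whether hereditary-sequential Cohen--Macaulayness implies hereditary-partitionability.

The method is to build $\Delta$ as the Alexander dual of a two-dimensional complex $\Sigma$. Duality exchanges restrictions and links, so the proper restrictions of $\Delta$ are controlled by local data, the vertex links of $\Sigma$, while the Cohen--Macaulayness of $\Delta$ is controlled by a global invariant, $H_2(\Sigma;k)$. We start from a complex $K$ with the desired $H_2$, a torus or a space with $p$-torsion, and add triangles that make all vertex links chordal without creating $2$-cycles. Partitionability is then proved by repairing a lexicographic partition.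

\section{Shellings and Alexander duality}\label{sec:tools}

Complexes will often be given as families of subsets of a finite ground set, not all of whose elements need be vertices; the three properties do not depend on the ground set. We write $F\cup x$ and $F\setminus x$ for $F\cup\{x\}$ and $F\setminus\{x\}$, and $\Gamma\setminus x=\{F\in\Gamma:x\notin F\}$ for the deletion of $x$.

\begin{lemma}[Bj\"orner--Wachs]\label{lem:BW}
An order $F_1,\dots,F_t$ of the facets of a complex is a shelling if and only if for all $i<j$ there are $\ell<j$ and $y\in F_j$ with $F_i\cap F_j\subseteq F_\ell\cap F_j=F_j\setminus y$.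
\end{lemma}

\begin{proof}
The complex $\langle F_1,\dots,F_{j-1}\rangle\cap\langle F_j\rangle$ is generated by the proper subsets $F_i\cap F_j$ of $F_j$, $i<j$. It is pure of dimension $\dim F_j-1$ exactly when each generator lies in a generator of size $|F_j|-1$.
\end{proof}

\begin{lemma}\label{lem:shed}
Let $x$ be a vertex of $\Gamma$. Suppose that $\Gamma\setminus x$ and $\operatorname{lk}_\Gamma x$ are shellable and that $F\cup x\notin\Gamma$ for every facet $F$ of $\Gamma\setminus x$. Then $\Gamma$ is shellable.
\end{lemma}

\begin{proof}
By the last hypothesis the facets of $\Gamma$ that avoid $x$ are exactly the facets of $\Gamma\setminus x$. The others are the sets $x\cup H$ with $H$ a facet of the link. List a shelling of $\Gamma\setminus x$ and then $x\cup H_1,x\cup H_2,\dots$, where $H_1,H_2,\dots$ is a shelling of the link. Every subset of $H_j$ lies in $\Gamma\setminus x$, and a set $x\cup G$ with $G\subseteq H_j$ lies in an earlier facet exactly when $G\subseteq H_i$ for some $i<j$. So $\langle x\cup H_j\rangle$ meets the earlier complex in the union of $\langle H_j\rangle$ with the cone, with apex $x$, over $\langle H_j\rangle\cap\langle H_1,\dots,H_{j-1}\rangle$; the cone is absent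 for $j=1$. Both parts are pure of dimension $\dim H_j=\dim(x\cup H_j)-1$.
\end{proof}

\begin{lemma}\label{lem:pure}
A pure complex is SCM over $k$ if and only if it is CM over $k$.
\end{lemma}

\begin{proof}
Let $\Delta$ be pure of dimension $d$. Then $\Delta=\Delta^{\langle d\rangle}$, so SCM implies CM. Conversely let $\Delta$ be CM and $i\le d$. By purity $\Delta^{\langle i\rangle}$ is the $i$-skeleton of $\Delta$, and the link of a face $F$ in it is the $(i-|F|)$-skeleton of $\operatorname{lk}_\Delta F$, a complex of dimension $d-|F|\ge i-|F|$. In degrees below $i-|F|$ the skeleton has the same reduced homology as $\operatorname{lk}_\Delta F$, and this homology vanishes.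
\end{proof}

Let $\Gamma\ne2^V$ be a complex on a ground set $V$. Its \emph{Alexander dual on $V$} is the complex $\{F\subseteq V:V\setminus F\notin\Gamma\}$. Combinatorial Alexander duality \cite[Lemma~5.5.3]{BH} states that, if $\Delta$ is this dual, then
\begin{equation}\label{eq:dual}
\tilde H_i(\Delta;k)\cong\tilde H^{|V|-i-3}(\Gamma;k)\qquad\text{for all }i .
\end{equation}
Over a field, $\tilde H^j$ is the dual vector space of $\tilde H_j$. The next lemma is the dictionary between $\Gamma$ and $\Delta$; all its parts come from the bijection $F\mapsto V\setminus F$ between faces of $\Delta$ and nonfaces of $\Gamma$, which reverses inclusion.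

\begin{lemma}\label{lem:dict}
Let $\Delta$ be the Alexander dual of $\Gamma\neq 2^V$ on $V$.
\begin{itemize}
\item[(a)] The facets of $\Delta$ are the complements of the minimal nonfaces of $\Gamma$.
\item[(b)] If $F\in\Delta$ and $U=V\setminus F$, then $\operatorname{lk}_\Delta F$ is the dual of $\Gamma_U$ on $U$.
\item[(c)] If $R\subseteq V$ and $W=V\setminus R$, then $\Delta_W$ is the dual of $\operatorname{lk}_\Gamma R$ on $W$ when $R\in\Gamma$, and $\Delta_W=2^W$ when $R\notin\Gamma$.
\item[(d)] $\Delta$ is partitionable if and only if the family $\mathcal N$ of nonfaces of $\Gamma$ is a disjoint union of intervals $[N,T_N]$, one for each minimal nonface $N$.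
\end{itemize}
\end{lemma}

\begin{proof}
Parts (a) and (d) are the order reversal, with $[N,T_N]$ corresponding to $[V\setminus T_N,V\setminus N]$. For (b), a set $G\subseteq U$ lies in the link if and only if $V\setminus(F\cup G)=U\setminus G$ is not in $\Gamma$. For (c), a set $F\subseteq W$ lies in $\Delta$ if and only if $(W\setminus F)\cup R\notin\Gamma$.
\end{proof}

\section{Duals of point sets and of graphs}\label{sec:graphs}

By Lemma~\ref{lem:dict}(c), the proper restrictions of the dual of a two-dimensional complex are duals of graphs, duals of point sets, the dual of $\{\emptyset\}$ and full simplices. The dual of $\{\emptyset\}$ on $W$ is the boundary of the simplex $2^W$, for which any order of the facets is a shelling. This section treats point sets and graphs. The graph case also shows the whole strategy one dimension lower, together with the reason why it cannot separate the three properties there.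

For $P\subseteq W$ let $D(W,P)$ be the dual on $W$ of the complex consisting of $\emptyset$ and the points of $P$:
\[
D(W,P)=\{F\subseteq W:\ |W\setminus F|\ge2,\ \text{or } W\setminus F=\{q\}\text{ with }q\notin P\}.
\]

\begin{lemma}\label{lem:D}
If $|W|\ge3$, then $D(W,P)$ is shellable for every $P\subseteq W$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dict}(a) the facets are the sets $W\setminus q$ with $q\notin P$ and the sets $W\setminus\{c,d\}$ with $c\ne d$ in $P$. Fix a linear order on $P$. List the facets of the first kind in any order, then those of the second kind with the pairs in lexicographic order. We check Lemma~\ref{lem:BW} for $i<j$. If $F_i=W\setminus q$, then $q\in F_j$ and $F_i\cap F_j=F_j\setminus q$. Otherwise $F_i=W\setminus\{a,b\}$ and $F_j=W\setminus\{c,d\}$ with $a<b$ and $c<d$. If $a<c$, the facet $F_\ell=W\setminus\{a,c\}$ precedes $F_j$ and $F_i\cap F_j\subseteq F_\ell\cap F_j=F_j\setminus a$. If $a=c$ and $b<d$, then $F_i\cap F_j=F_j\setminus b$.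
\end{proof}

For a graph $G$ on the vertex set $W$, let $E(W,G)$ be the dual on $W$ of $G$, regarded as a complex of dimension at most $1$ that contains every point of $W$:
\[
E(W,G)=\{F\subseteq W:\ |W\setminus F|\ge3,\ \text{or } W\setminus F\text{ is a pair that is not an edge of }G\}.
\]
A graph is \emph{chordal} if it has no induced cycle of length at least $4$; induced subgraphs of chordal graphs are chordal. A vertex is \emph{simplicial} if its neighbors are pairwise adjacent. By Dirac's theorem, every nonempty chordal graph has a simplicial vertex.

\begin{lemma}\label{lem:E}
If $|W|\ge3$ and $G$ is a chordal graph on $W$, then $E(W,G)$ is shellable.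
\end{lemma}

\begin{proof}
We use induction on $|W|$. For $|W|=3$ the complex is $\{\emptyset\}$ or a set of points. Let $|W|\ge4$, let $x$ be a simplicial vertex with neighbor set $N(x)$, and put $W'=W\setminus x$ and $\Gamma=E(W,G)$. For $F\subseteq W'$ the complement of $F$ in $W$ is $x\cup(W'\setminus F)$, so $\Gamma\setminus x=D(W',N(x))$, which is shellable by Lemma~\ref{lem:D}. The complement of $F\cup x$ is $W'\setminus F$. Hence $x$ is a vertex of $\Gamma$, as $|W'|\ge3$, and its link is $E(W',G\setminus x)$, which is shellable by induction. A facet $F$ of the deletion is $W'\setminus y$ with $y\notin N(x)$ or $W'\setminus\{c,d\}$ with $c,d\in N(x)$. The complement of $F\cup x$ is the single point $y$ in the first case, and in the second case it is the pair $cd$, which is an edge because $x$ is simplicial. In neither case is $F\cup x$ a face, and Lemma~\ref{lem:shed} applies.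
\end{proof}

\begin{example}[duals of cycles]\label{ex:cycle}
Let $C_m$ be a cycle of length $m\ge4$ on $W$, and let $\Delta=E(W,C_m)$. Since $C_m$ has no triangle, its minimal nonfaces are the non-edges, and $\Delta$ is pure of dimension $m-3$. For $m=4$ it consists of two disjoint edges.

The proper restrictions are shellable: removing a vertex $v$ gives $D(W\setminus v,N(v))$, removing an edge gives the boundary of a simplex, and removing any other nonempty set gives a simplex. On the other hand, \eqref{eq:dual} gives $\tilde H_{m-4}(\Delta;k)\cong\tilde H^1(C_m;k)\ne0$, so $\Delta$ is not CM. The links of $C_m$ make the restrictions good, and its top homology makes $\Delta$ bad: this is the mechanism of the paper.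

But $\Delta$ is not partitionable either. Suppose the nonfaces of $C_m$ were partitioned into intervals $[N,T_N]$ as in Lemma~\ref{lem:dict}(d). The sum $\sum_X(-1)^{|X|}$ over an interval is $0$ if $N\ne T_N$ and $1$ if $N=T_N$, so its value on all nonfaces is the number of one-point intervals. The sum over all subsets of $W$ is $0$ and the sum over the faces of $C_m$ is $1-m+m=1$. So the number of one-point intervals would be $-1$. Hence $\Delta$ is an obstruction to all three properties.
\end{example}

\begin{remark}\label{rem:converse}
Partitionability passes to links: if the intervals $[R_i,F_i]$ partition $\Delta$ and $F$ is a face, then the intervals $[R_i\setminus F,F_i\setminus F]$ with $F\subseteq F_i$ partition $\operatorname{lk}_\Delta F$. If $G$ has an induced cycle $C_m$, $m\ge4$, on $U\subseteq W$, then by Lemma~\ref{lem:dict}(b) the link of $W\setminus U$ in $E(W,G)$ is $E(U,C_m)$. So $E(W,G)$ is not partitionable, and a fortiori not shellable, when $G$ is not chordal. Duals of graphs therefore cannot separate partitionability from shellability, and we must go up one dimension.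
\end{remark}

\section{Duals of triple systems}\label{sec:triples}

Let $V$ be a set with $n\ge7$ elements and let $A$ be a set of $3$-subsets of $V$ satisfying the analogue of being triangle-free:
\begin{itemize}
\item[(T)] no $4$-subset of $V$ has all four of its triples in $A$.
\end{itemize}
Triples not in $A$ are called \emph{missing}. Let $\Sigma$ be the complex consisting of all subsets of $V$ of size at most $2$ and the members of $A$, and let
\[
\Delta_A=\{F\subseteq V: V\setminus F\notin\Sigma\}
\]
be its dual. By (T), every set of size at least $4$ contains a missing triple, so the minimal nonfaces of $\Sigma$ are the missing triples. Hence the facets of $\Delta_A$ are the complements of the missing triples, and $\Delta_A$ is pure of dimension $n-4$. This is the only role of (T): a $4$-set violating it would be a minimal nonface and would give a smaller facet. Every element of $V$ is a vertex of $\Delta_A$. For $v\in V$ let $L_v$ be the graph on $V\setminus v$ with edges $\{xy:vxy\in A\}$; it is the link of $v$ in $\Sigma$.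

We use oriented simplices with $\partial[a,b,c]=[b,c]-[a,c]+[a,b]$. A \emph{$2$-cycle over $k$ supported on $A$} is a $k$-linear combination of oriented members of $A$ with zero boundary.

\begin{proposition}\label{prop:dual}
Let $A$ satisfy \textup{(T)}.
\begin{itemize}
\item[(a)] If every $L_v$ is chordal, then every proper restriction of $\Delta_A$ is shellable.
\item[(b)] $\Delta_A$ is SCM over $k$ if and only if $H_2(\Sigma;k)=0$, that is, if and only if there is no nonzero $2$-cycle over $k$ supported on $A$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $R\subseteq V$ be nonempty and $W=V\setminus R$, and apply Lemma~\ref{lem:dict}(c). If $R\notin\Sigma$, the restriction is the simplex $2^W$. If $R\in A$, the link of $R$ in $\Sigma$ is $\{\emptyset\}$ and the restriction is the boundary of $2^W$. If $R=vw$, the link is the point set $P=\{u:uvw\in A\}$ and the restriction is $D(W,P)$. If $R=\{v\}$, the restriction is $E(W,L_v)$. Lemmas~\ref{lem:D} and~\ref{lem:E} finish the proof.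

(b) By Lemma~\ref{lem:pure} we must decide when $\Delta_A$ is CM. Let $F\in\Delta_A$ and $U=V\setminus F$. The link of $F$ has dimension $n-4-|F|=|U|-4$ by purity, and it is the dual of $\Sigma_U$ on $U$. By \eqref{eq:dual}, $\tilde H_i(\operatorname{lk}F;k)\cong\tilde H^{|U|-i-3}(\Sigma_U;k)$, and $i<|U|-4$ means $|U|-i-3\ge2$. Since $\dim\Sigma_U\le2$, the complex $\Delta_A$ is CM over $k$ if and only if $H_2(\Sigma_U;k)=0$ for all these $U$. As $\Sigma$ has no $3$-dimensional faces, $H_2(\Sigma_U;k)$ is the space of $2$-cycles of $\Sigma_U$, a subspace of the space $H_2(\Sigma;k)$ of $2$-cycles of $\Sigma$. So the condition for $U=V$, which comes from $F=\emptyset$, implies all the others.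
\end{proof}

Chordality cannot be dropped from (a): by Remark~\ref{rem:converse}, if $L_v$ is not chordal, then the restriction of $\Delta_A$ to $V\setminus v$ is not even partitionable.

\begin{remark}\label{rem:count}
The count that ruled out a partition in Example~\ref{ex:cycle} now leaves room. In a partition of the nonfaces of $\Sigma$ into intervals whose bottoms are missing triples, a one-point interval contributes $-1$ to $\sum_X(-1)^{|X|}$, so the number of one-point intervals is
\[
1-n+\binom n2-|A|=\binom{n-1}2-|A|=\dim H_1(\Sigma;k)-\dim H_2(\Sigma;k),
\]
the last equality by the Euler--Poincar\'e formula for the connected complex $\Sigma$. Because the $1$-skeleton is complete, a sparse $A$ leaves a large $H_1$, which can outweigh a nonzero $H_2$.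
\end{remark}

\section{Making the links chordal}\label{sec:color}

By Proposition~\ref{prop:dual} we need triple systems with chordal links and prescribed $2$-cycles. The natural source of $2$-cycles is a triangulated surface $K$, but its vertex links are cycles. We therefore add chords. A chord $ww'$ in $L_v$ means a new triple $vww'$, and this triple also adds the edge $vw'$ to $L_w$ and the edge $vw$ to $L_{w'}$; it may also create new $2$-cycles or violate (T). A $3$-coloring keeps these side effects under control. In a $3$-colored complex the link of a vertex of color $j$ is bipartite, with sides of colors $j+1$ and $j+2$, and turning the side of color $j+1$ into a clique destroys all long induced cycles at once.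

Let $V_0$ be a finite set with a coloring $\kappa:V_0\to\mathbb Z/3$, and let $K$ be a set of triples of $V_0$, called \emph{triangles}, each containing all three colors. Two vertices are \emph{adjacent}, written $\sim$, if they lie in a common triangle; adjacent vertices have different colors. We assume
\begin{itemize}
\item[(U)] two distinct vertices of the same color $i$ have at most one common neighbor of color $i-1$.
\end{itemize}
Put
\[
A(K)=K\cup\bigl\{vww':\ w\ne w',\ \kappa(w)=\kappa(w')=\kappa(v)+1,\ v\sim w,\ v\sim w'\bigr\}.
\]
A triple $vww'$ of the second kind has \emph{center} $v$. The colors of a member of $A(K)$ form one of the patterns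
\begin{equation}\label{eq:patterns}
012\ \ (\text{triangles}),\qquad 011,\quad 122,\quad 200\ \ (\text{center listed first}).
\end{equation}
We regard $A(K)$ as a triple system on any finite set $V\supseteq V_0$ with $|V|\ge7$. The elements of $V\setminus V_0$ lie in no member of $A(K)$; they serve only to raise the dimension $|V|-4$ of the dual. Figure~\ref{fig:link} in Section~\ref{sec:torus} shows a typical graph $L_v$.

\begin{proposition}\label{prop:color}
Let $K$ satisfy \textup{(U)} and let $A=A(K)$. Then \textup{(T)} holds, every $L_v$ is chordal, and every $2$-cycle supported on $A$, over any field, is supported on $K$.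
\end{proposition}

\begin{proof}
\emph{Condition} (T). Suppose that all triples of $abcd$ lie in $A$. Then $a,b,c,d\in V_0$ and some color occurs twice, say $\kappa(a)=\kappa(b)=i$. By \eqref{eq:patterns}, $abc,abd\in A$ forces $\kappa(c)=\kappa(d)=i-1$. Then $acd\in A$ forces $\kappa(a)=i-2$, which differs from $i$ in $\mathbb Z/3$.

\emph{Chordality.} If $v\notin V_0$, then $L_v$ has no edges. Let $\kappa(v)=j$. The edges of $L_v$ are of three kinds: those coming from triangles, which join a neighbor of $v$ of color $j+1$ to one of color $j+2$; those coming from triples with center $v$, which are all pairs of neighbors of $v$ of color $j+1$; and those coming from triples with another center $u$, which are the pairs $uv'$ with $\kappa(v')=j$ and $u$ a common neighbor of $v$ and $v'$ of color $j-1$. A vertex $v'$ of color $j$ meets only edges of the third kind, so by (U) it has degree at most $1$ and lies on no cycle. The non-isolated vertices of color $j+1$ are neighbors of $v$ and form a clique $B$; the vertices of color $j+2$ form an independent set $I$. An induced cycle of length at least $4$ lies in $B\cup I$ and contains at most two vertices of $B$, consecutive if there are two. The remaining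 vertices of the cycle include two consecutive ones, both in $I$, which is impossible.

\emph{Cycles.} Let $vww'\in A$ have center $v$. By \eqref{eq:patterns}, any member of $A$ containing the monochromatic pair $ww'$ consists of this pair and a center, a common neighbor of color $\kappa(w)-1$. By (U) the center is $v$. So in the boundary of a $2$-chain the coefficient of $[w,w']$ is, up to sign, the coefficient of $vww'$, and in a cycle it vanishes.
\end{proof}

Condition (U) enters twice: it makes the unwanted edges of $L_v$ pendant, and it gives every added triple an edge that lies in no other triple. Propositions~\ref{prop:dual} and~\ref{prop:color} combine to the following statement.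

\begin{corollary}\label{cor:color}
If $K$ satisfies \textup{(U)}, then $\Delta_{A(K)}$ is pure of dimension $|V|-4$, all its proper restrictions are shellable, and it is SCM over $k$ if and only if there is no nonzero $2$-cycle over $k$ supported on $K$.
\end{corollary}

\section{A criterion for partitionability}\label{sec:partition}

Let $C_i$ be the set of vertices of color $i$, and for $w\in C_1$ let $N_2(w)$ be the set of neighbors of $w$ in $C_2$.

\begin{proposition}\label{prop:partition}
Let $K$ satisfy \textup{(U)} and the following conditions.
\begin{itemize}
\item[(P1)] $|N_2(w)|=3$ for every $w\in C_1$.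
\item[(P2)] For every $y\in C_0$ the graph with edges $\{ab:yab\in K\}$ is a $6$-cycle.
\item[(P3)] If distinct $y,y'\in C_0$ are both adjacent to $w\in C_1$ and to $u\in C_2$, then $w\sim u$.
\end{itemize}
Then $\Delta_{A(K)}$ is partitionable, for every ground set $V\supseteq V_0$.
\end{proposition}

\begin{proof}
Write $A=A(K)$. By Lemma~\ref{lem:dict}(d) we must partition the family $\mathcal N$ of all missing triples and all sets of size at least $4$ into intervals $[N,T_N]$, one for each missing triple $N$. We first write down a lexicographic family of intervals that misses only some $4$-sets, and then repair it locally.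

\medskip\noindent\emph{Step 1: base intervals.}
Fix a linear order $\prec$ on $V$ in which $V\setminus V_0$ comes first, then $C_1$, then $C_0$, then $C_2$. For a pair $e$ let $M_e$ be the set of elements that come after both elements of $e$, and let $A_e=\{z\in M_e:e\cup z\in A\}$. Every set of size at least $3$ has a unique form $e\cup Q$ with $\emptyset\ne Q\subseteq M_e$: the pair $e$ consists of its two smallest elements. For each $e$ choose a linear order $\lhd_e$ on $M_e$ in which $A_e$ is a final segment. For $z\in M_e$ let
\[
I_e(z)=\bigl[e\cup z,\ e\cup\{z'\in M_e:z'=z\text{ or }z\lhd_e z'\}\bigr],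
\]
the family of all $e\cup Q$ such that $z$ is the $\lhd_e$-first element of $Q$. These intervals partition the sets of size at least $3$. The \emph{base intervals} are those with $z\notin A_e$; there is exactly one for each missing triple, and they lie in $\mathcal N$. Since $A_e$ is a final segment, they cover exactly the sets $e\cup Q$ with $Q\not\subseteq A_e$. The members of $\mathcal N$ left uncovered, which we call \emph{bad}, are therefore the sets $e\cup Q$ with $Q\subseteq A_e$ and $|Q|\ge2$. They do not depend on the orders $\lhd_e$.

\medskip\noindent\emph{Step 2: the bad sets.}
The order of the color classes is chosen so that a triple of pattern $011$ or $200$ has its monochromatic pair first, where (U) bounds $A_e$. We go through all pairs $e$, using \eqref{eq:patterns}.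
\begin{itemize}
\item If $e$ meets $V\setminus V_0$, then $A_e=\emptyset$.
\item If $e\subseteq C_1$, only the pattern $011$ is possible, $A_e$ consists of common neighbors in $C_0$, and $|A_e|\le1$ by (U).
\item If $e=wy$ with $w\in C_1$, $y\in C_0$, then $M_e\subseteq C_0\cup C_2$, the pattern $100$ does not occur, and $A_e=\{u:wyu\in K\}$. This set is empty if $w\not\sim y$, and by (P2) it has two elements if $w\sim y$.
\item If $e=wu$ with $w\in C_1$, $u\in C_2$, then $M_e\subseteq C_2$ and the pattern is $122$. So $A_e=\emptyset$ if $w\not\sim u$, and if $N_2(w)=\{u_1'\prec u_2'\prec u_3'\}$, then $A_{wu_1'}=\{u_2',u_3'\}$, $A_{wu_2'}=\{u_3'\}$, $A_{wu_3'}=\emptyset$.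
\item If $e\subseteq C_0$, only the pattern $200$ is possible, $A_e$ consists of common neighbors in $C_2$, and $|A_e|\le1$ by (U).
\item If $e=yu$ with $y\in C_0$, $u\in C_2$, or if $e\subseteq C_2$, the pattern would be $022$ or $222$, so $A_e=\emptyset$.
\end{itemize}
Thus $|A_e|\le2$ always, and the bad sets are the following $4$-sets:
\begin{itemize}
\item[(I)] $wyuu'$, where $w\in C_1$, $y\in C_0$, $w\sim y$, and $wyu$, $wyu'$ are the two triangles containing $wy$;
\item[(II)] $w'\cup N_2(w')$ for $w'\in C_1$.
\end{itemize}

\medskip\noindent\emph{Step 3: what the repair has to do.}
Fix $y\in C_0$. Its $6$-cycle from (P2) alternates between $C_1$ and $C_2$. Let $u_1\prec u_2\prec u_3$ be its vertices in $C_2$, let $w_{ab}$ be the vertex between $u_a$ and $u_b$, and put $w=w_{23}$, the vertex opposite to $u_1$. The bad sets of type (I) containing $y$ are $w_{12}yu_1u_2$, $w_{13}yu_1u_3$ and $wyu_2u_3$. We need two facts.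
\begin{itemize}
\item[($\alpha$)] $w\not\sim u_1$. Otherwise $w_{12}\ne w_{23}$ would both be common neighbors in $C_1$ of $u_1$ and $u_2$, against (U).
\item[($\beta$)] The pair $(w,u_1)$ determines $y$. If $y'\ne y$ gave the same pair, both would be adjacent to $w$ and $u_1$, and (P3) would contradict ($\alpha$).
\end{itemize}
The only missing triple in $w_{ab}yu_au_b$ is $yu_au_b$: two of the other triples are triangles and the third has center $w_{ab}$. So the interval with bottom $yu_au_b$ is forced to contain $w_{ab}$ in its top. Likewise the only missing triple in $w'\cup N_2(w')$ is $N_2(w')$. This is harmless when the base interval has one point, and we choose the orders $\lhd_e$ to make this happen where possible. It cannot happen for both $yu_1u_2$ and $yu_1u_3$, which share the pair $e=yu_1$, and the set $yu_1u_2u_3$ is displaced from the base interval of $yu_1u_2$. We move it to the interval of $yu_2u_3$. That interval then has $w$ and $u_1$ in its top, so it also takes $wyu_1u_2u_3$ from the interval of $wyu_1$. The latter shrinks and releases $wyu_1u_3$, which is absorbed by the one-point interval of $wu_1u_3$, and the chain ends.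

\medskip\noindent\emph{Step 4: the orders $\lhd_e$.}
For each $y\in C_0$, with the notation of Step~3, we prescribe the end of four orders:
\[
\begin{array}{c|cccc}
e & yu_1 & yu_2 & wy & wu_1\\ \hline
A_e & \emptyset & \emptyset & \{u_2,u_3\} & \emptyset\\
\text{last elements of }\lhd_e & u_2,u_3 & u_3 & u_1,u_2,u_3 & u_3
\end{array}
\]
Here $A_{wu_1}=\emptyset$ by ($\alpha$). For each $w'\in C_1$ with $N_2(w')=\{u_1'\prec u_2'\prec u_3'\}$ we prescribe that $u_3'$ is last for $e=u_1'u_2'$, where $A_e=\emptyset$. In each case the listed elements belong to $M_e$ and $A_e$ can be a final segment. All other orders are arbitrary with $A_e$ final. No pair receives two instructions: a pair of colors $02$ or $10$ contains its $y$, a pair of colors $12$ determines $y$ by ($\beta$), and a pair of colors $22$ determines $w'$ by (U).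

\medskip\noindent\emph{Step 5: the repair.}
For each $y\in C_0$ we replace five base intervals. Their bottoms are missing triples: the first three have pattern $022$, and the last two are missing by ($\alpha$). The second column is read off from Step~4.
\[
\begin{array}{l|l|l}
\text{bottom} & \text{members of the base interval} & \text{members of the new interval}\\ \hline
yu_1u_2 & yu_1u_2,\ yu_1u_2u_3 & yu_1u_2,\ w_{12}yu_1u_2\\
yu_1u_3 & yu_1u_3 & yu_1u_3,\ w_{13}yu_1u_3\\
yu_2u_3 & yu_2u_3 & yu_2u_3,\ yu_1u_2u_3,\ wyu_2u_3,\ wyu_1u_2u_3\\
wyu_1 & wyu_1,\ wyu_1u_2,\ wyu_1u_3,\ wyu_1u_2u_3 & wyu_1,\ wyu_1u_2\\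
wu_1u_3 & wu_1u_3 & wu_1u_3,\ wyu_1u_3
\end{array}
\]
Each entry of the third column is an interval with the given bottom. The twelve sets in that column are distinct; they are the nine sets of the second column and the three bad sets of type (I) containing $y$. For each $w'\in C_1$, the triple $N_2(w')$ has pattern $222$, so it is missing, and its base interval has one point by Step~4. We replace it by $[N_2(w'),\,w'\cup N_2(w')]$, which adds exactly the bad set of type (II) at $w'$.

No base interval is replaced twice. Bottoms of pattern $022$ or $012$ contain their $y$; the bottom $wu_1u_3$ determines $w$, then $u_1$ as its smaller element of $C_2$, then $y$ by ($\beta$); and $N_2(w')$ determines $w'$ by (U). Every bad set is added exactly once, since a set of type (I) contains its $y$ and a set of type (II) its $w'$. So the resulting intervals, one for each missing triple, partition $\mathcal N$.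
\end{proof}

Conditions (P1) and (P2) make every bad set a $4$-set and fix the local picture. Condition (P3) is used only through ($\beta$): it guarantees that two vertices of color $0$ do not compete for the last position of the same order $\lhd_{wu_1}$ or for the same one-point interval.

\section{A torus on 21 vertices: proof of Theorem~\ref{thm:A}}\label{sec:torus}

We need a colored complex satisfying (U) and (P1)--(P3) that carries a $2$-cycle over every field. A cyclic symmetry reduces all conditions to statements about sums and differences. Let $V_0=\mathbb Z_{21}$, $\kappa(x)=x\bmod3$, and $S_0=\{1,4,16\}$. All elements of $S_0$ are $1$ modulo $3$, and $1+4+16=0$ in $\mathbb Z_{21}$. Let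
\[
K=\bigl\{\{x,\ x+s,\ x+s+s'\}:\ x\in\mathbb Z_{21},\ s\ne s'\in S_0\bigr\}.
\]
A triangle is a closed walk that uses each step of $S_0$ once and raises the color by $1$ at each step, so it contains all three colors. The steps are the differences of vertices of consecutive colors, so they are determined by the triangle. Starting the walk after the step $16$ shows that $K$ consists of the $42$ distinct triples $\{x,x+1,x+5\}$ and $\{x,x+4,x+5\}$. Starting it at a given vertex $x$ shows that the triangles containing $x$ are $\{x,x+s,x-s'\}$ with $s\ne s'$. So the neighbors of $x$ of color $\kappa(x)+1$ form the set $x+S_0$ and those of color $\kappa(x)-1$ form the set $x-S_0$, and $A(K)$ consists of the translates of $\{0,1,5\}$, $\{0,4,5\}$, $\{0,1,4\}$, $\{0,1,16\}$, $\{0,4,16\}$. Figure~\ref{fig:link} shows $L_0$.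

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=16pt,font=\small}]
\foreach \ang/\lab in {90/1,30/5,-30/4,-90/20,-150/16,150/17,48/6,12/9,-72/3,-108/15,132/12,168/18}
  \coordinate (c\lab) at (\ang:1.5);
\foreach \ang/\lab in {48/6,12/9,-72/3,-108/15,132/12,168/18}
  \coordinate (c\lab) at (\ang:2.6);
\draw[thick] (c1)--(c5)--(c4)--(c20)--(c16)--(c17)--cycle;
\draw[dashed] (c1)--(c4)--(c16)--cycle;
\draw[dotted,thick] (c6)--(c5)--(c9) (c3)--(c20)--(c15) (c12)--(c17)--(c18);
\foreach \lab in {1,5,4,20,16,17,6,9,3,15,12,18} \node at (c\lab) {$\lab$};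
\end{tikzpicture}
\caption{The graph $L_0=\{xy:0xy\in A(K)\}$ for the complex $K$ on $\mathbb Z_{21}$, without its isolated vertices. The solid hexagon comes from the triangles of $K$ at $0$, the dashed chords from the added triples with center $0$, and the dotted pendant edges from the added triples with centers $5$, $17$, $20$. The graph is chordal.}
\label{fig:link}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We verify the hypotheses of Corollary~\ref{cor:color} and Proposition~\ref{prop:partition}.

(U) Let $w\ne w'$ have the same color and a common neighbor $w-s=w'-s'$ of the preceding color. Then $s\neq s'$ and $w-w'=s-s'$. The differences $4-1$, $1-4$, $16-1$, $1-16$, $16-4$, $4-16$ are $3,18,15,6,12,9$, all distinct, so $s$ is determined and the common neighbor is unique.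

(P1) $N_2(w)=w+S_0$ for $w\in C_1$.

(P2) The graph at $y$ has the edges $\{y+s,y-s'\}$ with $s\ne s'$. This is $K_{3,3}$ minus a perfect matching, a $6$-cycle.

(P3) Let $y\ne y'$, $w=y+s=y'+r$ and $u=y-s'=y'-r'$ with $s,s',r,r'\in S_0$. Then $s\ne r$ and $s+s'=w-u=r+r'$. The sums $1+1$, $4+4$, $16+16$, $1+4$, $1+16$, $4+16$ are $2,8,11,5,17,20$, all distinct, so $\{s,s'\}=\{r,r'\}$ as multisets. If $s=s'$ this would give $r=s$, so $s\ne s'$. With $s''$ the third element of $S_0$ we get $u=w-(s+s')=w+s''$, hence $w\sim u$.

The chain $z=\sum_x\bigl([x,x+1,x+5]-[x,x+4,x+5]\bigr)$ is nonzero over every field because the $42$ triangles are distinct. The terms $[x,x+5]$ cancel in its boundary, and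
\[
\partial z=\sum_x\bigl([x+1,x+5]-[x,x+4]\bigr)+\sum_x\bigl([x,x+1]-[x+4,x+5]\bigr)=0,
\]
as each sum vanishes after a shift of $x$.

Given $d\ge17$, take $V\supseteq\mathbb Z_{21}$ with $|V|=d+4$ and $\Delta=\Delta_{A(K)}$. By Corollary~\ref{cor:color}, $\Delta$ is pure of dimension $d$, its proper restrictions are shellable, and it is not SCM over any field; by Lemma~\ref{lem:pure} it is not CM either. By Proposition~\ref{prop:partition} it is partitionable.
\end{proof}

\begin{remark}
The complex $K$ is a torus: all vertex links are $6$-cycles, it is connected, $z$ orients it, and its Euler characteristic is $21-63+42=0$. For $V=\mathbb Z_{21}$ the system $A(K)$ has $42+21\cdot3=105$ members, and the count of Remark~\ref{rem:count} gives $190-105=85$ one-point intervals. With $C_2$ in its natural order and $y=0$, Figure~\ref{fig:link} gives the data of the repair: $(u_1,u_2,u_3)=(5,17,20)$, $w_{12}=1$, $w_{13}=4$, $w=16$.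
\end{remark}

\section{A strip with wrapped ends: proof of Theorems~\ref{thm:B} and~\ref{thm:C}}\label{sec:strip}

We now need a colored complex that has a $2$-cycle exactly in characteristic $p$. We take a triangulated annulus and wrap each boundary circle $p$ times around a hexagon, so that the boundary of the fundamental chain becomes divisible by $p$. The difficulty is that the identifications may create new common neighbors and destroy (U). The length $6$ of the hexagons and the distance $3$ between them are chosen to prevent this.

\subsection*{The complex $K_p$}
Let $p$ be a prime. The \emph{strip} has the points $(x,t)$ with $x\in\mathbb Z_{6p}$, $t\in\{0,1,2,3\}$, and for $t=0,1,2$ the triangles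
\[
\mathrm{up}_{x,t}=\{(x,t),(x+1,t),(x,t+1)\},\qquad \mathrm{down}_{x,t}=\{(x+1,t),(x+1,t+1),(x,t+1)\}.
\]
Rows $0$ and $3$ are the \emph{end rows}; rows $1$ and $2$ are \emph{interior}. Let $V_0$ be obtained from the set of points by reducing $x$ modulo $6$ in the end rows only, let $\pi$ be the quotient map, and let $K_p$ be the set of images of the triangles; see Figure~\ref{fig:strip}. Then $|V_0|=2\cdot6p+2\cdot6=12(p+1)$. The coloring $\kappa(x,t)=x+2t\bmod3$ is well defined on $V_0$. Relative to $x+2t$, the vertices of $\mathrm{up}_{x,t}$ have colors $0,1,2$ and those of $\mathrm{down}_{x,t}$ have colors $1,0,2$, so every triangle has all three colors.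

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.82cm,y=0.72cm,every node/.style={circle,fill=white,inner sep=0.8pt,font=\scriptsize}]
\foreach \yy in {1,2} \draw (0.5*\yy,\yy)--(12+0.5*\yy,\yy);
\draw[very thick] (0,0)--(12,0) (1.5,3)--(13.5,3);
\foreach \xx in {0,...,12} \draw (\xx,0)--(\xx+1.5,3);
\foreach \xx in {0,...,11} \foreach \yy in {0,1,2} \draw (\xx+1+0.5*\yy,\yy)--(\xx+0.5+0.5*\yy,\yy+1);
\foreach \lab [count=\xx from 0] in {0,1,2,3,4,5,0,1,2,3,4,5,0}
  {\node at (\xx,0) {$\lab$}; \node at (\xx+1.5,3) {$\lab$};}
\foreach \lab [count=\xx from 0] in {0,1,2,3,4,5,6,7,8,9,10,11,0}
  {\node at (\xx+0.5,1) {$\lab$}; \node at (\xx+1,2) {$\lab$};}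
\end{tikzpicture}
\caption{The complex $K_2$. Rows $0,1,2,3$ run from bottom to top, and points in the same row with the same label are identified. The left and right sides are glued to form an annulus, and each of the two thick boundary circles winds twice around a hexagon.}
\label{fig:strip}
\end{figure}

Let $S$ consist of the six vectors, indexed by $\mathbb Z_6$,
\[
s_0=(1,0),\quad s_1=(0,1),\quad s_2=(-1,1),\quad s_3=(-1,0),\quad s_4=(0,-1),\quad s_5=(1,-1),
\]
so that $s_{i+3}=-s_i$. We call $s_i$ and $s_{i+1}$ \emph{consecutive}. The triangles of the strip that contain a point $R$ are the sets $\{R,R+s_i,R+s_{i+1}\}$ whose points lie in the strip; they are of type up for even $i$ and of type down for odd $i$. Let $\varphi:V_0\to\mathbb Z_6\times\mathbb Z$ reduce $x$ modulo $6$. It preserves rows and is injective on the end rows. If $P\sim R$ in $K_p$, then $\varphi(R)-\varphi(P)$ is the class of an element of $S$, unique because the six vectors stay distinct in $\mathbb Z_6\times\mathbb Z$; we call it the \emph{step} $\sigma(P,R)$. An interior vertex $R$ has a single preimage, so the triangles of $K_p$ containing it are the six images $\pi\{R,R+s_i,R+s_{i+1}\}$. Therefore: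
\begin{itemize}
\item[($*$)] an interior vertex $R$ has exactly six neighbors $\pi(R+s_i)$, one for each step; their $\varphi$-images are distinct; and two neighbors with consecutive steps are adjacent.
\end{itemize}

\subsection*{Common neighbors}
Both (U) and (P3) follow from one statement: every $4$-cycle of adjacencies has a chord.

\begin{lemma}\label{lem:four}
Let $P\ne Q$ and $R\ne R'$ be vertices of $K_p$ such that both $P$ and $Q$ are adjacent to both $R$ and $R'$. Then $P\sim Q$ or $R\sim R'$.
\end{lemma}

\begin{proof}
The statement is symmetric under exchanging the pairs $\{P,Q\}$ and $\{R,R'\}$.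

\emph{Case 1: $\varphi(P)=\varphi(Q)$ or $\varphi(R)=\varphi(R')$.} By symmetry let $\varphi(P)=\varphi(Q)$. Then $P$ and $Q$ are interior, and by ($*$) neither $R$ nor $R'$ is interior. The steps from $P$ to an end row are $s_4,s_5$ if $P$ is in row $1$, and $s_1,s_2$ if $P$ is in row $2$. These are consecutive, so $R\sim R'$ by ($*$).

\emph{Case 2: $\varphi(P)\ne\varphi(Q)$ and $\varphi(R)\ne\varphi(R')$.} Put $a=\sigma(P,R)$, $a'=\sigma(R,Q)$, $b=\sigma(P,R')$, $b'=\sigma(R',Q)$. Then $a\ne b$, and $a+a'$ and $b+b'$ both represent the nonzero class $\varphi(Q)-\varphi(P)$. The first coordinate of $a+a'-b-b'$ is divisible by $6$ and lies in $[-4,4]$, so $a+a'=b+b'\ne0$ in $\mathbb Z^2$. The nonzero sums of two elements of $S$ are, for $i=0,\dots,5$,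
\[
\begin{array}{r|cccccc}
2s_i & (2,0)&(0,2)&(-2,2)&(-2,0)&(0,-2)&(2,-2)\\
s_i+s_{i+1} & (1,1)&(-1,2)&(-2,1)&(-1,-1)&(1,-2)&(2,-1)\\
s_i+s_{i+2} & (0,1)&(-1,1)&(-1,0)&(0,-1)&(1,-1)&(1,0)
\end{array}
\]
These $18$ vectors are distinct, so $\{a,a'\}=\{b,b'\}$ as multisets, and $a\ne b$ gives $a'=b$ and $b'=a$. Thus $a\neq\pm b$, and the four vertices form a parallelogram with sides $a$ and $b$. Either $a,b$ are consecutive, or $a=s_i$ and $b=s_{i\pm2}$. In the second case the steps from $R$ to $P$ and $Q$ are $-a=s_{i+3}$ and $b$, which are consecutive; so after exchanging the two pairs we may assume that $a,b$ are consecutive.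

If $P$ is interior, then $R\sim R'$ by ($*$). If $Q$ is interior, the steps from $Q$ to $R$ and $R'$ are $-b$ and $-a$, which are consecutive, and again $R\sim R'$. If both $P$ and $Q$ lie in end rows, their rows differ by $0$ or $\pm3$. But the difference is the second coordinate of $a+b$, which is $\pm1$ or $\pm2$ by the middle line of the table, so this does not occur.
\end{proof}

Vertices of equal color are never adjacent. Applying the lemma to $P,Q$ of color $i$ and $R,R'$ of color $i-1$ gives (U). Applying it to $P=y$, $Q=y'$, $R=w$, $R'=u$ gives (P3).

\subsection*{The $2$-cycles}

\begin{lemma}\label{lem:cycles}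
There is a nonzero $2$-cycle over $k$ supported on $K_p$ if and only if $\operatorname{char}k=p$.
\end{lemma}

\begin{proof}
Every triangle contains an interior vertex $R$, and by ($*$) the six triangles of the strip at $R$ have distinct images; so $\pi$ is injective on triangles. Call an edge \emph{inner} if it is not contained in an end row. An inner edge of $K_p$ has the form $\{R,\pi(R+s_i)\}$ with $R$ interior; it comes from a single edge of the strip and lies in exactly two triangles. Orient the triangles in the order of their definition:
\begin{align*}
\partial\,\mathrm{up}_{x,t}&=[(x{+}1,t),(x,t{+}1)]-[(x,t),(x,t{+}1)]+[(x,t),(x{+}1,t)],\\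
\partial\,\mathrm{down}_{x,t}&=[(x{+}1,t{+}1),(x,t{+}1)]-[(x{+}1,t),(x,t{+}1)]+[(x{+}1,t),(x{+}1,t{+}1)].
\end{align*}
The edge $[(x{+}1,t),(x,t{+}1)]$ has sign $+$ in $\mathrm{up}_{x,t}$ and $-$ in $\mathrm{down}_{x,t}$. The edge $[(x,t),(x,t{+}1)]$ has sign $-$ in $\mathrm{up}_{x,t}$ and $+$ in $\mathrm{down}_{x-1,t}$. For $t=1,2$ the edge $[(x,t),(x{+}1,t)]$ has sign $+$ in $\mathrm{up}_{x,t}$ and $-$ in $\mathrm{down}_{x,t-1}$. So in a $2$-cycle the two triangles at an inner edge have equal coefficients. The first two kinds of edges connect all triangles with the same $t$, and the third kind connects $t-1$ with $t$. Hence a $2$-cycle is $c$ times the sum of all triangles, for some $c\in k$. In the boundary of this chain the inner edges cancel. The edge $[(x,0),(x{+}1,0)]$ of the bottom hexagon occurs with sign $+$ in the $p$ triangles $\mathrm{up}_{x+6j,0}$, and the edge $[(x,3),(x{+}1,3)]$ of the top hexagon with sign $-$ in the $p$ triangles $\mathrm{down}_{x+6j,2}$. The boundary is therefore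
\[
cp\Bigl(\sum_{x\in\mathbb Z_6}[(x,0),(x+1,0)]-\sum_{x\in\mathbb Z_6}[(x,3),(x+1,3)]\Bigr),
\]
a combination of twelve distinct edges, which vanishes if and only if $cp=0$ in $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Given $d\ge12p+8$, take $V\supseteq V_0$ with $|V|=d+4\ge12(p+1)$ and $\Delta=\Delta_{A(K_p)}$. By Corollary~\ref{cor:color} and Lemma~\ref{lem:cycles}, $\Delta$ is pure of dimension $d$, its proper restrictions are shellable, and it is SCM over $k$ if and only if $\operatorname{char}k\ne p$. It is not shellable, because it is not SCM over a field of characteristic $p$.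
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $p=2$. We show that for every vertex $v$ the graph $\{ab:vab\in K_2\}$ is a $6$-cycle. For an interior vertex this is ($*$). The end vertex $(x,0)$ has two preimages, each lying in three triangles of the strip, and its graph is the union of the two paths
\[
(x{+}1,0),\ (x{+}6j,1),\ (x{-}1{+}6j,1),\ (x{-}1,0),\qquad j=0,1,
\]
with coordinates in $\mathbb Z_{12}$ in the interior row. The paths share their two distinct endpoints and their four inner vertices are distinct, so the union is a $6$-cycle. For $(x,3)$ the same holds with the paths $(x{-}1,3)$, $(x{+}6j,2)$, $(x{+}1{+}6j,2)$, $(x{+}1,3)$. This gives (P2). The vertices of the $6$-cycle are the neighbors of $v$, and the two colors other than $\kappa(v)$ alternate along it, which gives (P1). Conditions (U) and (P3) were derived from Lemma~\ref{lem:four}, so Proposition~\ref{prop:partition} applies.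
\end{proof}

\begin{remark}
The complex $K_2$ is a connected closed surface with Euler characteristic $36-108+72=0$ and no nonzero $2$-cycle over $\mathbb Q$, hence a Klein bottle. For $p\ge3$ the vertex $(0,0)$ has color $0$ and lies in $3p>6$ triangles, so (P2) fails and Proposition~\ref{prop:partition} does not apply.
\end{remark}

\begin{thebibliography}{9}
\bibitem{BH} Bruns and Herzog, \emph{Cohen--Macaulay Rings}.
\bibitem{HPO} \emph{Hereditary properties and obstructions}, \texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 224528/\allowbreak 1/\allowbreak 1986-07.pdf}.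
\end{thebibliography}
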